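\title{Half-space percolation and the loss of the Gibbs property in the fuzzy Potts model}

\begin{abstract}
The fuzzy Potts model is the image of the $q$-state Potts model on $\mathbb Z^d$ under a map that divides the $q$ spin values into classes of sizes $r_1,\dots,r_s$ and records only the class of each spin. We prove that for $d\ge2$ the fuzzy Potts measure is not a Gibbs measure for any absolutely summable potential as soon as the inverse temperature exceeds the critical value of the $r_j$-state Potts model for some class with $r_j\ge2$. This proves a conjecture on the sharpness of the known Gibbsian regime. The main ingredient is that, for integer $r\ge2$ and every $p>p_c(r)$, the free random-cluster measure on a half-space has an infinite cluster. For $d=2$ this follows from planar duality. For $d\ge3$ we combine a surface-order bound on partition functions, Gaussian domination, and a Peierls argument in a two-dimensional layer of large cells.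
\end{abstract}

\section{Introduction}\label{sec:intro}

When the spins of a lattice system are observed through a many-to-one map, the unobserved part of the configuration can carry information over long distances. The question studied here is at which temperatures this destroys the Gibbs property of the observed field, when the underlying system is the Potts model.

\subsection{Potts, fuzzy Potts and Gibbs measures}

Fix $d\ge2$ and let $\Lambda_n=\{-n,\dots,n\}^d$. Let $r\ge2$ be an integer and $\beta\ge0$. The \emph{$r$-state Potts model} on a finite set $A\subset\mathbb Z^d$ with free boundary condition is the probability measure on $\{1,\dots,r\}^A$ that gives $\sigma$ a weight proportional to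
\[
\exp\Big(-2\beta\sum_{xy}\mathbf 1\{\sigma(x)\ne\sigma(y)\}\Big),
\]
where the sum runs over the nearest-neighbor pairs $xy$ with both endpoints in $A$. The sum of these weights is the partition function $Z_r(A)$. For the boundary condition $i\in\{1,\dots,r\}$ the sum also includes the pairs with exactly one endpoint in $A$, the spin outside $A$ being fixed to $i$. For $A=\Lambda_n$ and $n\to\infty$ these measures converge weakly to measures $\pi^i_{r,\beta}$ on $\{1,\dots,r\}^{\mathbb Z^d}$, $i\in\{0,1,\dots,r\}$, where $i=0$ denotes the free boundary condition. The critical inverse temperature is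
\[
\beta_c(d,r)=\inf\{\beta:\ \pi^1_{r,\beta}(\sigma(0)=1)>1/r\}.
\]

Let $q\ge3$ and $1<s<q$, let $r_1,\dots,r_s$ be positive integers with sum $q$, and put $S=\{1,\dots,s\}$. Define $f:\{1,\dots,q\}\to S$ by $f(a)=j$ if $\sum_{l<j}r_l<a\le\sum_{l\le j}r_l$, so that class $j$ contains $r_j$ spin values. If $\sigma$ has law $\pi^i_{q,\beta}$, the \emph{fuzzy configuration} is $Y(x)=f(\sigma(x))$, and the \emph{fuzzy Potts measure} $\mu^i_{q,\beta,(r_1,\dots,r_s)}$ is the law of $Y$ on $S^{\mathbb Z^d}$. Since $s<q$, some class has at least two values. We label the classes so that $r_1=\min\{r_j:r_j\ge2\}$; thus $2\le r_1<q$.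

A \emph{potential} $\Phi=(\Phi_W)$ assigns to each finite $W\subset\mathbb Z^d$ a function $\Phi_W:S^{\mathbb Z^d}\to\mathbb R$ that depends only on the spins in $W$. Put $\|\Phi_W\|=\max_{\xi,\xi'}|\Phi_W(\xi)-\Phi_W(\xi')|$. The potential is \emph{absolutely summable} if $\sum_{W\ni x}\|\Phi_W\|<\infty$ for every $x$. A probability measure $\mu$ on $S^{\mathbb Z^d}$ is a \emph{Gibbs measure for $\Phi$} if there are versions $\mu_x(a\mid\eta)$ of the conditional probability that the spin at $x$ is $a$, given that the spins off $x$ are $\eta$, such that for all $x\in\mathbb Z^d$, all $a,b\in S$ and all $\eta\in S^{\mathbb Z^d\setminus\{x\}}$,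
\begin{equation}\label{eq:gibbs}
\frac{\mu_x(a\mid\eta)}{\mu_x(b\mid\eta)}=\exp\Big(\sum_{W\ni x}\big(\Phi_W(\eta\vee b)-\Phi_W(\eta\vee a)\big)\Big).
\end{equation}
Here $\eta\vee a$ agrees with $\eta$ off $x$ and equals $a$ at $x$. We call $\mu$ a \emph{Gibbs measure} if it is a Gibbs measure for some absolutely summable potential. Summability means that the far terms of the sum in \eqref{eq:gibbs} are small uniformly in $\eta$: in a Gibbs measure, what is seen far from $x$ has a uniformly small influence on the spin at $x$, whatever is seen near $x$.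

Two degenerate cases are Gibbs measures. If no values are identified, $Y=\sigma$ and one takes $\Phi_{\{x,y\}}=2\beta\mathbf 1\{\sigma(x)\ne\sigma(y)\}$ for neighbors $x,y$. If $\beta=0$, the $Y(x)$ are independent and one takes $\Phi_{\{x\}}=-\log r_{Y(x)}$.

\subsection{The hidden Potts models and the main result}

Take the $q$-state Potts model on a finite set with free boundary condition and condition on $Y$. Neighbors in different classes always disagree, so each such pair contributes the fixed factor $e^{-2\beta}$. The remaining weight factorizes: given $Y$, the restrictions of $\sigma$ to the sets $\{Y=j\}$ are independent free $r_j$-state Potts models. A class with $r_j=1$ hides nothing. A class with $r_j\ge2$ hides a Potts model on a set that the conditioning may choose at will.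

The conditional probability of $Y(0)=j$ depends on how well the hidden spins at the neighbors of $0$ agree with each other, because $0$ joins them at a lower cost when they agree. If the $r_j$-state model has no long-range order, a distant change of the set $\{Y=j\}$ should hardly affect this agreement. If it has long-range order, two neighbors of $0$ might be correlated through a long detour, and a distant change of $Y$ can open or close the detour. The value $\beta_c(d,r)$ is nondecreasing in $r$ (Remark~\ref{rem:mono}), so the first hidden model to order is the one with $r_1$ states, and one guesses that the Gibbs property is lost at $\beta_c(d,r_1)$. The following is known; $p_c(d)\in(0,1)$ is the critical value of i.i.d.\ bond percolation on $\mathbb Z^d$.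

\begin{theorem}[{\cite[Theorem 3.2]{Fuzzy}}]\label{thm:known}
Let $d\ge2$, $q\ge3$, $1<s<q$ and $i\in\{0,\dots,q\}$.
\begin{enumerate}
\item[(i)] For $\beta<\beta_c(d,r_1)$, $\mu^i_{q,\beta,(r_1,\dots,r_s)}$ is a Gibbs measure.
\item[(ii)] For $\beta>\frac12\log\frac{1+(q-1)p_c(d)}{1-p_c(d)}$, $\mu^i_{q,\beta,(r_1,\dots,r_s)}$ is not a Gibbs measure.
\end{enumerate}
\end{theorem}

Conjecture 3.3 of \cite{Fuzzy} states that part (i) is sharp: for $\beta>\beta_c(d,r_1)$ the fuzzy Potts measure is not a Gibbs measure. We prove this conjecture.

\begin{theorem}\label{thm:main}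
Let $d\ge2$, $q\ge3$, $1<s<q$ and $i\in\{0,\dots,q\}$, and let $r_1,\dots,r_s$ be positive integers with sum $q$. Suppose that $\beta>\beta_c(d,r_j)$ for some class $j$ with $r_j\ge2$. Then $\mu^i_{q,\beta,(r_1,\dots,r_s)}$ is not a Gibbs measure.
\end{theorem}

The case $j=1$ is the conjecture. Nothing is claimed at $\beta=\beta_c(d,r_1)$.

\subsection{Percolation in a half-space}

To force a detour we cut $\mathbb Z^d$ along a hyperplane by a large barrier of sites of another class, so that the upper and lower neighbors of $0$ can communicate only around the barrier. Near $0$, each of them then sees a half-space with a free boundary, and the argument needs long-range order in such a half-space. This is best expressed in the random-cluster representation.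

Let $p\in(0,1)$. For a finite graph $G$ with edge set $E$, the \emph{free random-cluster measure} $\phi_G=\phi_{G,p,r}$ gives $\omega\in\{0,1\}^E$ a weight proportional to
\[
p^{|\omega|}(1-p)^{|E|-|\omega|}\,r^{k(\omega)},
\]
where $|\omega|$ is the number of open edges (those with $\omega_e=1$) and $k(\omega)$ is the number of \emph{clusters}, the connected components of the graph of open edges, isolated vertices included. We write $x\leftrightarrow y$ if $x$ and $y$ are in the same cluster and $x\leftrightarrow\infty$ if the cluster of $x$ is infinite. A set $A\subset\mathbb Z^d$ is identified with its nearest-neighbor graph, with edge set $E(A)$, and $\partial A$ is the set of vertices of $A$ that have a neighbor outside $A$; thus $\partial\Lambda_m=\{|x|_\infty=m\}$. For finite $A$, the \emph{wired} measure $\phi^1_A$ is defined like $\phi_A$, but with all vertices of $\partial A$ identified when clusters are counted. For infinite $A$, $\phi^0_A$ is the weak limit of $\phi_{A\cap\Lambda_N}$. On $\mathbb Z^d$ we write $\phi^0=\phi^0_p$ for the free measure and $\phi^1=\phi^1_p$ for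 the weak limit of $\phi^1_{\Lambda_N}$, and we put
\[
\theta^1(p)=\phi^1_p(0\leftrightarrow\infty),\qquad p_c(r)=\inf\{p:\theta^1(p)>0\}.
\]
With $p=1-e^{-2\beta}$ one has $p_c(r)=1-e^{-2\beta_c(d,r)}$; see (F4) below. Let $e_1,\dots,e_d$ be the unit vectors and $\mathbb H=\{x\in\mathbb Z^d:x_d\ge1\}$.

\begin{theorem}\label{thm:half}
Let $d\ge2$, let $r\ge2$ be an integer, and let $p\in(p_c(r),1)$. Then $\phi^0_{\mathbb H,p,r}(e_d\leftrightarrow\infty)>0$.
\end{theorem}

The hypothesis concerns the largest measure in sight, the wired measure on the whole lattice, and the conclusion concerns a smaller one, the free measure on half of it. No monotonicity leads from one to the other. Moreover, the conditional probability that an edge is open depends on whether its endpoints are connected elsewhere, possibly far away, so the missing half of the lattice is felt at every height.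

Section~\ref{sec:rc} collects the facts on the random-cluster model that we use. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:half}. Section~\ref{sec:planar} proves Theorem~\ref{thm:half} for $d=2$ and Section~\ref{sec:high} for $d\ge3$.

\section{The random-cluster model}\label{sec:rc}

Throughout, $r\ge2$ is an integer, $p=1-e^{-2\beta}\in(0,1)$, and
\[
\kappa=1-\frac1r,\qquad\tilde p=\frac p{p+r(1-p)}.
\]
For a finite graph $G$ and a partition $\Pi$ of its vertices, $\phi^\Pi_G$ is the random-cluster measure in which $k(\omega)$ is replaced by $k_\Pi(\omega)$, the number of clusters after the vertices of each block of $\Pi$ are identified. The partition into singletons gives $\phi_G$. We write $\psi'\preceq\psi$ if $\psi'(F)\le\psi(F)$ for all bounded increasing functions $F$. A measure on $\{0,1\}^{E(A')}$ is regarded as a measure on $\{0,1\}^{E(A)}$, $A\supset A'$, by declaring the other edges closed. The following facts are standard; see \cite{Grimmett}.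

\begin{enumerate}
\item[(F1)] \emph{FKG and monotonicity.} Under $\phi^\Pi_G$, and under $\phi^0_A$ and $\phi^1$, increasing events are positively correlated. The measure $\phi^\Pi_{G,p}$ is stochastically increasing in $p$, and it increases when $\Pi$ is made coarser.
\item[(F2)] \emph{Domain Markov property.} Let $A$ be a set of vertices of $G$. Under $\phi_G^\Pi$, given the edges off $E(A)$, the law on $E(A)$ is $\phi^{\Pi'}_A$, where two vertices of $A$ are in the same block of $\Pi'$ if they are connected using open edges off $E(A)$ and the identifications of $\Pi$. With (F1) this gives $\phi_{A'}\preceq\phi_A$, and $\phi^1_A\preceq\phi^1_{A'}$ on $E(A')$, for finite $A'\subset A\subset\mathbb Z^d$. Hence the limits $\phi^0_A$ and $\phi^1$ are monotone limits, they do not depend on the exhausting sequence, they are invariant under the lattice symmetries that preserve the domain, $\phi^0_A$ is increasing in $A$, and $\phi^0\preceq\phi^1$.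
\item[(F3)] \emph{Finite energy.} Given all other edges, an edge is open with probability $p$ if its endpoints are connected without it and $\tilde p$ if not. So every finite pattern of open and closed edges has positive probability.
\item[(F4)] \emph{Edwards--Sokal coupling.} Expanding $e^{-2\beta\mathbf 1\{a\ne b\}}=(1-p)+p\mathbf 1\{a=b\}$ over all edges gives $Z_r(G)=\sum_\omega p^{|\omega|}(1-p)^{|E|-|\omega|}r^{k(\omega)}$. If $\omega\sim\phi_G$ and the clusters of $\omega$ receive independent uniform colors in $\{1,\dots,r\}$, the resulting spins form the free Potts model on $G$. The version for the boundary condition $1$ gives $\pi^1_{r,\beta}(\sigma(0)=1)-\frac1r=\kappa\,\theta^1(p)$.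
\item[(F5)] \emph{Uniqueness (Burton--Keane).} Under $\phi^0$ and under $\phi^1$ on $\mathbb Z^d$ there is almost surely at most one infinite cluster.
\item[(F6)] \emph{Monotone couplings.} If $\psi'\preceq\psi$, there is a coupling of $\omega'\sim\psi'$ and $\omega\sim\psi$ with $\omega'\le\omega$. If moreover $\psi'(\omega_e)=\psi(\omega_e)$ for every edge $e$, then $\omega'_e=\omega_e$ almost surely in this coupling, so $\psi'=\psi$.
\end{enumerate}

Random-cluster measures are not product measures, but for monotone events in disjoint regions they can be bounded by product measures.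

\begin{lemma}\label{lem:product}
Let $A_1,\dots,A_m\subset\mathbb Z^d$ be finite and disjoint. Let $\psi$ be $\phi^0$, $\phi^1$, or $\phi_G$ for a finite graph $G$ that contains the $A_i$ as induced subgraphs in such a way that only vertices of $\partial A_i$ have edges leaving $A_i$. Then the law of $\psi$ on $\bigcup_iE(A_i)$ lies stochastically between $\prod_i\phi_{A_i}$ and $\prod_i\phi^1_{A_i}$.
\end{lemma}

\begin{proof}
Let $\psi$ be $\phi_G$, or $\phi_{\Lambda_N}$ or $\phi^1_{\Lambda_N}$ with $N$ large. As in (F2), given the other edges, the law on $\bigcup_iE(A_i)$ is a random-cluster measure on the disjoint union of the graphs $A_i$, with a partition whose nontrivial blocks lie in $\bigcup_i\partial A_i$. By (F1) it lies between the measures of the two extreme partitions. For the partition into singletons the number of clusters is $\sum_ik(\omega|_{A_i})$, and the measure is $\prod_i\phi_{A_i}$. If $\bigcup_i\partial A_i$ is one block, the number of clusters is $1+\sum_i(k^1_i-1)$, where $k_i^1$ is the wired cluster number of $A_i$, and the measure is $\prod_i\phi^1_{A_i}$. Average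 over the other edges, and let $N\to\infty$ for $\phi^0$ and $\phi^1$.
\end{proof}

The event $\{x\leftrightarrow y\}$ is not local, so its probability is not covered by weak convergence.

\begin{lemma}\label{lem:limit}
For $A\subset\mathbb Z^d$ infinite and $x,y\in A$, $\phi_{A\cap\Lambda_N}(x\leftrightarrow y)\uparrow\phi^0_A(x\leftrightarrow y)$ as $N\to\infty$.
\end{lemma}

\begin{proof}
By (F2) the sequence is nondecreasing and bounded by $\phi^0_A(x\leftrightarrow y)$. For each $M$ its limit is at least $\lim_N\phi_{A\cap\Lambda_N}(x\leftrightarrow y\text{ in }\Lambda_M)=\phi^0_A(x\leftrightarrow y\text{ in }\Lambda_M)$, which increases to $\phi^0_A(x\leftrightarrow y)$ as $M\to\infty$.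
\end{proof}

\begin{lemma}\label{lem:anchor}
If $\phi^0_{\mathbb H}$ has an infinite cluster with positive probability, then $\phi^0_{\mathbb H}(e_d\leftrightarrow\infty)>0$.
\end{lemma}

\begin{proof}
Since $\mathbb H$ is countable, $\phi^0_{\mathbb H}(x\leftrightarrow\infty)>0$ for some $x$. By (F3) a fixed path from $e_d$ to $x$ is open with positive probability, and by FKG $\phi^0_{\mathbb H}(e_d\leftrightarrow\infty)\ge\phi^0_{\mathbb H}(e_d\leftrightarrow x)\,\phi^0_{\mathbb H}(x\leftrightarrow\infty)>0$.
\end{proof}

\begin{remark}\label{rem:mono}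
For $r'\ge r$ the density of $\phi^1_{\Lambda_N,p,r'}$ with respect to $\phi^1_{\Lambda_N,p,r}$ is proportional to $(r'/r)^{k}$, a decreasing function of $\omega$, so FKG gives $\phi^1_{p,r'}\preceq\phi^1_{p,r}$. Hence $\beta_c(d,r)$ is nondecreasing in $r$, and the hypothesis of Theorem~\ref{thm:main} is equivalent to $\beta>\beta_c(d,r_1)$. The condition in Theorem~\ref{thm:known}(ii) is equivalent to $p/(p+q(1-p))>p_c(d)$. It implies $\tilde p>p_c(d)$ for $r=r_1<q$, and by (F3) $\phi^1_{p,r}$ dominates i.i.d.\ percolation with parameter $\tilde p$. As the condition is open in $\beta$, it implies $\beta>\beta_c(d,r_1)$.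
\end{remark}

\section{From half-space percolation to the failure of the Gibbs property}\label{sec:reduction}

In this section we assume Theorem~\ref{thm:half} and prove Theorem~\ref{thm:main}. Let $\star$ be a class with $r:=r_\star\ge2$ and $\beta>\beta_c(d,r)$, so that $p\in(p_c(r),1)$ and
\[
c_0:=\phi^0_{\mathbb H,p,r}(e_d\leftrightarrow\infty)>0 .
\]
Since $s\ge2$, there is a class $\circ\ne\star$. Write $\pi=\pi^i_{q,\beta}$ and $\mu=\mu^i_{q,\beta,(r_1,\dots,r_s)}$.

We use one property of $\pi$. Given the spins $\tau$ outside $\Lambda_N$, the conditional law of the spins in $\Lambda_N$ is given by the Potts weights of all edges with at least one endpoint in $\Lambda_N$ (the DLR equations). This holds for the finite-volume measures on $\Lambda_n$, $n>N$, with any boundary condition, and it passes to the weak limit because the conditional law depends only on the finitely many spins adjacent to $\Lambda_N$. In particular every finite pattern has positive $\mu$-probability, and for $\zeta\in S^{\Lambda_N\setminus\{0\}}$ we may define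
\[
\mathcal R_N(\zeta)=\frac{\mu(Y(0)=\star,\ Y=\zeta\text{ on }\Lambda_N\setminus\{0\})}{\mu(Y(0)=\circ,\ Y=\zeta\text{ on }\Lambda_N\setminus\{0\})}.
\]

\subsection{What the Gibbs property forces}

Condition \eqref{eq:gibbs} concerns infinite configurations, which typically have probability zero, and allows a choice of version. The next lemma turns it into a statement on finite patterns, where no choice is left.

\begin{lemma}\label{lem:quasilocal}
If $\mu$ is a Gibbs measure, there are numbers $t_n\to0$ such that $|\log\mathcal R_N(\zeta)-\log\mathcal R_N(\zeta')|\le t_n$ whenever $N\ge n$ and $\zeta=\zeta'$ on $\Lambda_n\setminus\{0\}$.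
\end{lemma}

\begin{proof}
Let $\mathcal R(\eta)$ be the right side of \eqref{eq:gibbs} for $x=0$, $a=\star$, $b=\circ$, and let $t_n=2\sum_{W\ni0,\,W\not\subset\Lambda_n}\|\Phi_W\|$, which tends to $0$ by summability. If $\eta=\eta'$ on $\Lambda_n\setminus\{0\}$, the terms with $W\subset\Lambda_n$ in $\log\mathcal R(\eta)$ and $\log\mathcal R(\eta')$ coincide, and each other term has absolute value at most $\|\Phi_W\|$. So $|\log\mathcal R(\eta)-\log\mathcal R(\eta')|\le t_n$. Next,
\[
\mu(Y(0)=\star,\,Y=\zeta\text{ on }\Lambda_N\setminus\{0\})=\int\mathbf 1\{\eta=\zeta\text{ on }\Lambda_N\setminus\{0\}\}\,\mathcal R(\eta)\,\mu_0(\circ\mid\eta)\,d\mu ,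
\]
and without the factor $\mathcal R(\eta)$ the integral is the denominator of $\mathcal R_N(\zeta)$. So $\mathcal R_N(\zeta)$ lies between the infimum and the supremum of $\mathcal R$ over the extensions of $\zeta$. All extensions of $\zeta$ and of $\zeta'$ agree on $\Lambda_n\setminus\{0\}$.
\end{proof}

\subsection{An exact formula for the ratio}

We choose patterns for which $\mathcal R_N$ can be computed exactly. Call a finite set $A\subset\mathbb Z^d\setminus\{0\}$ \emph{admissible} if it contains all $2d$ neighbors of $0$, and put
\[
F(A)=\frac{Z_r(A\cup\{0\})}{Z_r(A)} .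
\]
For admissible $A\subset\Lambda_{N-1}$ let $\zeta_A\in S^{\Lambda_N\setminus\{0\}}$ be $\star$ on $A$ and $\circ$ elsewhere. The layer $\partial\Lambda_N$ of class $\circ$ screens the hidden model on $A$ from the outside, and this is why the boundary condition $i$ plays no role. Admissibility ensures that $0$, when it is of class $\circ$, does not interact with the other hidden spins of that class.

\begin{lemma}\label{lem:ratio}
For admissible $A\subset\Lambda_{N-1}$, $\ \mathcal R_N(\zeta_A)=e^{4d\beta}F(A)/r_\circ$.
\end{lemma}

\begin{proof}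
Fix the spins $\tau$ outside $\Lambda_N$ and let $D=\Lambda_N\setminus(A\cup\{0\})$. Sites of $A\cup\{0\}$ have no neighbor outside $\Lambda_N$, and $0$ has no neighbor in $D$. Let $c$ be the number of edges between $A$ and $D$. Let $w(\tau)>0$ be the sum, over all spin configurations on $D$ with values in class $\circ$, of the weights of the edges inside $D$ and from $D$ to the complement of $\Lambda_N$. Spins of different classes differ. So the configurations with $Y(0)=\star$ and $Y=\zeta_A$ have total weight $e^{-2\beta c}Z_r(A\cup\{0\})\,w(\tau)$. If $Y(0)=\circ$, the spin at $0$ has $r_\circ$ possible values and disagrees with its $2d$ neighbors, so the total weight is $e^{-2\beta c}\,r_\circ e^{-4d\beta}Z_r(A)\,w(\tau)$. The ratio of the two conditional probabilities given $\tau$ is therefore $e^{4d\beta}F(A)/r_\circ$ for every $\tau$. Integrate over $\tau$.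
\end{proof}

\subsection{The ratio detects connections}

The mechanism is already visible when $0$ has two neighbors.

\begin{example}\label{ex:two}
Let $G$ be a finite graph in which a vertex $0$ has exactly two neighbors $a,b$, and let $A=G\setminus\{0\}$. Then $F(A)$ is the expectation, in the Potts model on $A$, of the sum over $\sigma(0)$ of the weights of the two edges at $0$. With $e^{-2\beta}=1-p$, this sum is $f_==1+(r-1)(1-p)^2$ if $\sigma(a)=\sigma(b)$ and $f_{\ne}=2(1-p)+(r-2)(1-p)^2$ otherwise, and $f_=-f_{\ne}=p^2$. By (F4) the probability of $\sigma(a)=\sigma(b)$ is $\frac1r+\kappa\,\phi_A(a\leftrightarrow b)$. Hence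
\[
F(A)=f_{\ne}+\frac{p^2}r+\kappa p^2\,\phi_A(a\leftrightarrow b).
\]
So $F$ measures the probability that the neighbors of $0$ are connected without using $0$. If $r=1$ then $\kappa=0$ and nothing is measured. If $A$ is a path of $M$ edges from $a$ to $b$, then $k(\omega)=M+1-|\omega|$, the edges are independent and open with probability $\tilde p$, and $\phi_A(a\leftrightarrow b)=\tilde p^M$. Removing the middle of the path changes $F$ by $\kappa p^2\tilde p^M$, which tends to $0$. To contradict Lemma~\ref{lem:quasilocal} we need sets $A$ in which every path from $a$ to $b$ is long while $\phi_A(a\leftrightarrow b)$ stays bounded below.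
\end{example}

With $2d$ neighbors $F$ is no longer an affine function of one connection probability, but it is still monotone.

\begin{lemma}\label{lem:F}
Let $A\subset A'$ be admissible. Then $F(A)\le F(A')\le r$. If no path in $A$ joins $e_d$ to $-e_d$, then
\[
\log F(A')-\log F(A)\ge\delta\,\phi_{A'}(e_d\leftrightarrow-e_d),\qquad\delta=\kappa p^2r^{1-2d}>0 .
\]
\end{lemma}

\begin{proof}
Write $Z_r(A\cup\{0\})$ as in (F4), fix $\omega$ on $E(A)$, and sum over the states of the $2d$ edges at $0$. The vertex $0$ contributes a factor $r$. Let $C$ be a cluster of $\omega$ that contains $n_C\ge1$ neighbors of $0$. Either the $n_C$ edges from $0$ to $C$ are closed, with weight $(1-p)^{n_C}$, or $C$ is joined to $0$, with weight $1-(1-p)^{n_C}$, and one cluster is lost. Therefore $F(A)=\phi_A(\Psi)$ with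
\[
\Psi(\omega)=r\prod_Ch(n_C),\qquad h(n)=(1-p)^n+\frac{1-(1-p)^n}r=\frac1r+\kappa(1-p)^n\in\Big[\frac1r,1\Big],
\]
and $F\le r$. Let $\Xi$ equal $1-p$ with probability $\kappa$ and $1$ with probability $1/r$. Then $h(n)=E\,\Xi^n$, and for $m,n\ge1$
\[
h(m+n)-h(m)h(n)=\mathrm{Cov}(\Xi^m,\Xi^n)=\frac\kappa r\big(1-(1-p)^m\big)\big(1-(1-p)^n\big)\ge\frac{\kappa p^2}r .
\]
So $\Psi$ depends only on the partition of the neighbors of $0$ into clusters, and it increases when two blocks are merged.

By (F2) and (F6), couple $\omega\sim\phi_A$ and $\omega'\sim\phi_{A'}$ with $\omega\le\omega'$. The partition of $\omega'$ is obtained from that of $\omega$ by merging blocks, so $\Psi(\omega')\ge\Psi(\omega)$ and $F(A')\ge F(A)$. Suppose now that no path in $A$ joins $e_d$ to $-e_d$. On the event $\{e_d\leftrightarrow-e_d\text{ in }\omega'\}$ we may begin by merging the blocks of $e_d$ and $-e_d$, which are distinct in $\omega$. There are at most $2d-2$ other blocks, each with $h\ge1/r$, so this step raises $\Psi$ by at least $r\cdot\frac{\kappa p^2}r\cdot r^{-(2d-2)}=r\delta$. Hence $F(A')-F(A)\ge r\delta\,\phi_{A'}(e_d\leftrightarrow-e_d)$.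 Finally $\log a-\log b\ge(a-b)/a$ for $a\ge b>0$, and $F(A')\le r$.
\end{proof}

The first part of the lemma shows that filling $\Lambda_n\setminus\{0\}$ with the class $\star$ leads nowhere. The numbers $F(\Lambda_n\setminus\{0\})$ increase to a limit, so $F(A)$ varies by an amount that tends to $0$ with $n$ when $A$ ranges over the admissible sets containing $\Lambda_n\setminus\{0\}$. A barrier is needed.

\subsection{The barrier}

The hyperplane $\{x_d=0\}$ separates $e_d$ from $-e_d$, but it contains $2d-2$ neighbors of $0$, which must belong to $A$. We bend it around them. Let $\mathcal N=\{\pm e_1,\dots,\pm e_{d-1}\}$ and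
\[
\mathcal B=\big(\{x_d=0\}\setminus\mathcal N\big)\cup(\mathcal N+e_d),\qquad U^+=\{x_d\ge1\}\setminus(\mathcal N+e_d),\qquad U^-=\{x_d\le-1\}\cup\mathcal N .
\]
These sets partition $\mathbb Z^d$, and $0\in\mathcal B$. The neighbors of $0$ lie outside $\mathcal B$: $e_d\in U^+$, while $-e_d\in U^-$ and $\mathcal N\subset U^-$. No edge joins $U^+$ to $U^-$, because a point with $x_d\ge1$ adjacent to $U^-$ is of the form $u+e_d$ with $u\in\mathcal N$, and such points are not in $U^+$.

For $n\ge2$ and $N\ge n+2$ let $\mathcal B_n=\mathcal B\cap\Lambda_n$ and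
\[
A^{\mathrm{dis}}=\Lambda_n\setminus\mathcal B_n,\qquad A^{\mathrm{con}}=\Lambda_{N-1}\setminus\mathcal B_n ;
\]
see Figure~\ref{fig:barrier}. Both sets are admissible and contained in $\Lambda_{N-1}$, and $A^{\mathrm{con}}\cap\Lambda_n=A^{\mathrm{dis}}$. Since $A^{\mathrm{dis}}\subset U^+\cup U^-$, no path in $A^{\mathrm{dis}}$ joins $e_d$ to $-e_d$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.42]
\foreach \x in {-5,...,5} {\foreach \y in {-5,...,5} {\draw[fill=white] (\x,\y) circle (0.2);}}
\foreach \x in {-3,...,3} {\foreach \y in {-3,-2,-1,1,2,3} {\fill (\x,\y) circle (0.2);}}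
\foreach \x in {-1,1} {\fill (\x,0) circle (0.2); \draw[fill=white] (\x,1) circle (0.21);}
\draw[fill=gray] (-0.27,-0.27) rectangle (0.27,0.27);
\draw[dashed] (-3.5,-3.5) rectangle (3.5,3.5);
\begin{scope}[shift={(14,0)}]
\foreach \x in {-5,...,5} {\foreach \y in {-5,...,5} {\draw[fill=white] (\x,\y) circle (0.2);}}
\foreach \x in {-4,...,4} {\foreach \y in {-4,...,4} {\fill (\x,\y) circle (0.2);}}
\foreach \x in {-3,-2,2,3} {\draw[fill=white] (\x,0) circle (0.21);}
\foreach \x in {-1,1} {\draw[fill=white] (\x,1) circle (0.21);}
\draw[fill=gray] (-0.27,-0.27) rectangle (0.27,0.27);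
\draw[dashed] (-3.5,-3.5) rectangle (3.5,3.5);
\end{scope}
\end{tikzpicture}
\caption{Two patterns on $\Lambda_N\setminus\{0\}$ for $d=2$, $n=3$, $N=5$. Black sites have class $\star$, white sites have class $\circ$, and the gray square is the origin, all of whose neighbors are black. The patterns agree inside the dashed box $\Lambda_n$. Left ($A^{\mathrm{dis}}$): no black path joins the site above the origin to the site below it. Right ($A^{\mathrm{con}}$): black paths join them around the ends of the white barrier.}
\label{fig:barrier}
\end{figure}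

\begin{lemma}\label{lem:around}
Let $\mathcal A_n=\mathbb Z^d\setminus\mathcal B_n$. For all $n\ge2$, $\ \phi^0_{\mathcal A_n}(e_d\leftrightarrow-e_d)\ge\tilde p\,c_0^2$.
\end{lemma}

\begin{proof}
Let $\mathcal C$ be the event that the finitely many edges meeting $\mathcal B_n$ are closed. For large $N$, $\phi_{\Lambda_N}(\,\cdot\mid\mathcal C)=\phi_{\mathcal A_n\cap\Lambda_N}$, since given $\mathcal C$ the sites of $\mathcal B_n$ are isolated. As $\mathcal C$ is local and $\phi^0(\mathcal C)>0$, we get $\phi^0_{\mathcal A_n}=\phi^0(\,\cdot\mid\mathcal C)$, and by (F5) $\phi^0_{\mathcal A_n}$ has almost surely at most one infinite cluster. By this uniqueness and FKG,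
\[
\phi^0_{\mathcal A_n}(e_d\leftrightarrow-e_d)\ge\phi^0_{\mathcal A_n}(e_d\leftrightarrow\infty)\,\phi^0_{\mathcal A_n}(-e_d\leftrightarrow\infty).
\]
The set $\{x_d\le-1\}\subset\mathcal A_n$ is a reflected copy of $\mathbb H$, so the second factor is at least $c_0$ by (F2). The set $\{e_d\}\cup\{x_d\ge2\}\subset\mathcal A_n$ is a translate of $\mathbb H$ with one pendant edge $e=\{e_d,2e_d\}$. Closing a pendant edge always adds one cluster, so the weight factorizes: $e$ is open with probability $p/(p+r(1-p))=\tilde p$, independently of the other edges, which follow the free measure of $\{x_d\ge2\}$. So the first factor is at least $\tilde p\,c_0$.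
\end{proof}

The probability $\phi^0(\mathcal C)$ may be very small for large $n$. It enters only through the almost sure uniqueness, while the quantitative bound comes from the half-spaces, which do not depend on $n$.

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:half}]
Suppose that $\mu$ is a Gibbs measure and let $t_n$ be as in Lemma~\ref{lem:quasilocal}. Fix $n\ge2$. The patterns $\zeta_{A^{\mathrm{con}}}$ and $\zeta_{A^{\mathrm{dis}}}$ agree on $\Lambda_n\setminus\{0\}$, so Lemmas~\ref{lem:quasilocal}, \ref{lem:ratio} and~\ref{lem:F} give, for all $N\ge n+2$,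
\[
t_n\ge\log F(A^{\mathrm{con}})-\log F(A^{\mathrm{dis}})\ge\delta\,\phi_{\mathcal A_n\cap\Lambda_{N-1}}(e_d\leftrightarrow-e_d).
\]
Let $N\to\infty$. By Lemmas~\ref{lem:limit} and~\ref{lem:around}, $t_n\ge\delta\tilde p\,c_0^2>0$ for all $n\ge2$, which contradicts $t_n\to0$.
\end{proof}

\section{The half-plane}\label{sec:planar}

In both proofs of Theorem~\ref{thm:half} the infinite cluster is built from crossings of a ladder of rectangles in $\mathbb Z^2$ whose size is comparable to their height above the wall. For $k\ge1$ let
\[
H_k=[0,2^{k+2}]\times[2^k,2^{k+1}],\qquad V_k=[0,2^k]\times[2^k,2^{k+2}] .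
\]

\begin{lemma}\label{lem:ladder}
For each $k\ge k_0$ let $\Gamma_k$ be a nearest-neighbor path in $H_k$ from its left to its right side and $\Gamma_k'$ a nearest-neighbor path in $V_k$ from its bottom to its top side. Then $\Gamma_k'$ shares a vertex with $\Gamma_k$ and with $\Gamma_{k+1}$. So the union of all these paths is connected and infinite.
\end{lemma}

\begin{proof}
In a rectangle of $\mathbb Z^2$, a left--right path and a bottom--top path share a vertex. The part of $\Gamma_k$ up to its first visit to abscissa $2^k$ and the part of $\Gamma'_k$ up to its first visit to height $2^{k+1}$ are such paths in $[0,2^k]\times[2^k,2^{k+1}]$. The part of $\Gamma_{k+1}$ up to its first visit to abscissa $2^k$ and the part of $\Gamma'_k$ after its last visit to height $2^{k+1}$ are such paths in $[0,2^k]\times[2^{k+1},2^{k+2}]$.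
\end{proof}

We recall planar duality \cite{Grimmett}. Let $G$ be a finite rectangle of $\mathbb Z^2$. Its dual $G^*$ has one vertex for each face of $G$, the outer face included, and one edge $e^*$ crossing each edge $e$. Put $\omega^*_{e^*}=1-\omega_e$. If $\omega\sim\phi_{G,p,r}$, then $\omega^*\sim\phi_{G^*,p^*,r}$, where
\[
\frac{p}{1-p}\cdot\frac{p^*}{1-p^*}=r .
\]
The map $p\mapsto p^*$ is decreasing and fixes $\sqrt r/(1+\sqrt r)$. Inner faces are identified with points of $\mathbb Z^2+(\frac12,\frac12)$. If a rectangle $[a,b]\times[a',b']$ has no open left--right crossing, there is a path of dual edges, each crossing a closed edge of the rectangle, from height $b'+\frac12$ to height $a'-\frac12$, with abscissas in $[a+\frac12,b-\frac12]$; the same holds with the axes exchanged.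

\begin{proof}[Proof of Theorem~\ref{thm:half} for $d=2$]
By \cite{BDC}, $p_c(r)=\sqrt r/(1+\sqrt r)$, so $p>p_c(r)$ gives $p^*<p_c(r)$. By \cite{DRT} there is $c>0$ with $\phi^1_{\Lambda_m,p^*}(0\leftrightarrow\partial\Lambda_m)\le e^{-cm}$ for all $m\ge1$. The bound under the wired measure is what we need: the free boundary of $\mathbb H$ is a wired boundary for the dual model, and the bound holds whatever happens outside the box.

Let $k\ge1$ and $m=2^{k-1}$. If $H_k$ has no open left--right crossing, an $\omega^*$-open path starts at one of the $2^{k+2}$ dual vertices $u$ at height $2^{k+1}+\frac12$ with abscissa in $[\frac12,2^{k+2}-\frac12]$ and descends to height $2^k-\frac12$. If $V_k$ has no open bottom--top crossing, an $\omega^*$-open path starts at one of the $3\cdot2^k$ dual vertices $u$ with abscissa $-\frac12$ and height in $[2^k+\frac12,2^{k+2}-\frac12]$ and reaches abscissa $2^k+\frac12$. In both cases the path travels a distance larger than $m$, so $u$ is connected to $u+\partial\Lambda_m$ by $\omega^*$-open edges of the dual box $u+\Lambda_m$.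

All these boxes lie at heights at least $2^k+\frac12-m=2^{k-1}+\frac12\ge\frac32$. So for large $N$ they consist of inner faces of $G=\mathbb H\cap\Lambda_N$, and only vertices of $u+\partial\Lambda_m$ have edges of $G^*$ leaving the box. By Lemma~\ref{lem:product}, applied to $\phi_{G^*,p^*,r}$, the law of $\omega^*$ in the box is dominated by the wired measure with parameter $p^*$. Letting $N\to\infty$,
\[
\phi^0_{\mathbb H,p}(H_k\text{ or }V_k\text{ is not crossed})\le2^{k+3}e^{-c2^{k-1}} .
\]
The right side is summable, so for large $k_0$ all $H_k,V_k$ with $k\ge k_0$ are crossed with positive probability. Lemmas~\ref{lem:ladder} and~\ref{lem:anchor} complete the proof.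
\end{proof}

\section{The half-space in dimension $d\ge3$}\label{sec:high}

Duality is no longer available. We couple a bulk configuration $\omega$ on $\mathbb Z^d$ with a half-space configuration $\omega'\le\omega$ and show that an infinite part of the infinite cluster of $\omega$ remains connected in $\omega'$. There are three steps.

First, the wall has a small effect on average. Boundary conditions change the logarithm of a partition function by a term of surface order, and this forces the deficit of the edge density at height $j$ to be summable in $j$, for almost every $p$ (Lemma~\ref{lem:sum}). A small deficit of edges implies that a connection between two nearby points is rarely lost when passing from $\omega$ to $\omega'$ (Lemma~\ref{lem:lost}).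

Second, in the bulk we need a chain of nearby points that all belong to one cluster of $\omega$. We divide a slab of thickness $\ell$, perpendicular to the wall, into cubic cells indexed by $\mathbb Z^2$. A cell is regular if one cluster is dense in it and the same cluster is dense in its regular neighbors. We show that all cells of a set $\mathcal S$ are irregular with probability at most $z^{|\mathcal S|}$, with $z$ small (Lemmas~\ref{lem:peierls} and~\ref{lem:dense}). The clusters here are clusters of $\omega$ in all of $\mathbb Z^d$; we never ask that connections take place near the cell, because the first step controls the loss of connections of any length.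

Third, we combine the two. For lost connections we have only a first-moment bound, and the choice of a two-dimensional layer makes it sufficient. At scale $2^k$ the layer has about $2^k$ cells at each height, so the expected number of cells with a lost connection is $2^ka_k$ with $\sum_ka_k<\infty$, while blocking a crossing of $H_k$ or $V_k$ takes $2^k$ cells.

\subsection{The effect of the wall is summable}

For an edge $e=\{x,x+e_i\}$ of $\mathbb H$ let
\[
\gamma_p(e)=\phi^1_p(\omega_e)-\phi^0_{\mathbb H,p}(\omega_e)\ge0 .
\]
By translation invariance $\gamma_p(e)$ depends only on $i$ and on the height $j=x_d$. It is nonincreasing in $j$: moving $e$ up by one is the same as moving the half-space down by one, which enlarges the domain. Let $\bar\gamma_p(j)$ be the sum over $i=1,\dots,d$ of these values at height $j$.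

\begin{lemma}\label{lem:sum}
For almost every $p\in(0,1)$, $\sum_{j\ge1}\bar\gamma_p(j)<\infty$. For every such $p$, $\phi^0_p=\phi^1_p$.
\end{lemma}

\begin{proof}
Let $K_N=\{1,\dots,N\}^d\subset\mathbb H$, $N\ge2$. For each $i$ and each $j\le N-1$, the number of edges $\{x,x+e_i\}\in E(K_N)$ with $x_d=j$ is $N^{d-1}$ if $i=d$ and $N^{d-2}(N-1)$ if $i<d$, so at least $\frac12N^{d-1}$. On $E(K_N)$ we have $\phi_{K_N}\preceq\phi^0_{\mathbb H}$ and $\phi^1\preceq\phi^1_{K_N}$. Hence
\begin{equation}\label{eq:sum1}
\tfrac12N^{d-1}\sum_{j\le N-1}\bar\gamma_p(j)\le g_N(p):=\sum_{e\in E(K_N)}\big[\phi^1_{K_N,p}(\omega_e)-\phi_{K_N,p}(\omega_e)\big].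
\end{equation}
Let $Z^1(p)$ and $Z^0(p)$ be the normalizing sums of $\phi^1_{K_N,p}$ and $\phi_{K_N,p}$. The logarithmic derivative of $p^{|\omega|}(1-p)^{|E|-|\omega|}$ is $(|\omega|-p|E|)/(p(1-p))$, so
\[
\frac d{dp}\log\frac{Z^1}{Z^0}=\frac{g_N(p)}{p(1-p)}\ge4g_N(p).
\]
Wiring lowers the number of clusters, and by at most $|\partial K_N|\le2dN^{d-1}$. So $-2dN^{d-1}\log r\le\log(Z^1/Z^0)\le0$ for all $p$, and integration over $[p_1,p_2]\subset(0,1)$ gives $\int_{p_1}^{p_2}g_N\,dp\le\frac14\cdot2dN^{d-1}\log r$. With \eqref{eq:sum1},
\[
\int_{p_1}^{p_2}\sum_{j\le N-1}\bar\gamma_p(j)\,dp\le d\log r .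
\]
(Each $\gamma_p(e)$ is a difference of monotone functions of $p$, hence measurable.) Monotone convergence as $N\to\infty$, $p_1\to0$, $p_2\to1$ shows that $\sum_j\bar\gamma_p(j)$ is integrable on $(0,1)$, hence finite almost everywhere.

Translate $e=\{x,x+e_i\}$ to $e^0=\{0,e_i\}$. For $x_d=j\ge2$ the translated half-space contains $\Lambda_{j-1}$, so $\phi_{\Lambda_{j-1}}(\omega_{e^0})\le\phi^0_{\mathbb H}(\omega_e)\le\phi^0(\omega_{e^0})$, and $\gamma_p(e)\to\phi^1(\omega_{e^0})-\phi^0(\omega_{e^0})$ as $j\to\infty$. Summability forces this limit to vanish for each $i$, and (F6) gives $\phi^0_p=\phi^1_p$.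
\end{proof}

Let $p'\in(p_c(r),1)$ be the parameter for which Theorem~\ref{thm:half} is to be proved. The interval $(p_c(r),p')$ has positive length, so it contains a $p$ as in Lemma~\ref{lem:sum}; this is where the strict inequality $p'>p_c(r)$ is used. Since $\phi^0_{\mathbb H,p}\preceq\phi^0_{\mathbb H,p'}$, it suffices to prove the theorem for $p$. From now on $p$ is fixed, $\beta>0$ is given by $p=1-e^{-2\beta}$, and
\[
\phi=\phi^0_p=\phi^1_p,\qquad\theta=\phi(0\leftrightarrow\infty)>0,\qquad\phi'=\phi^0_{\mathbb H,p},\qquad\gamma=\gamma_p,\qquad\bar\gamma=\bar\gamma_p .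
\]
As $\phi'\preceq\phi$ on $E(\mathbb Z^d)$, we fix a coupling $P$ of $\omega'\sim\phi'$ and $\omega\sim\phi$ with $\omega'\le\omega$.

\subsection{Lost connections}

A connection from $a$ to $b$ may run far away, where the two configurations can differ a lot, and yet its loss is controlled by the edge deficit near $a$ and $b$. The reason is (F3): the probability that an edge is open depends strictly on the connections outside it. For example, for a single edge $e=\{a,b\}$, (F3) gives $\phi(\omega_e)=\tilde p+(p-\tilde p)\,\phi(a\leftrightarrow b\text{ off }e)$, and the same for $\phi'$, so $\gamma(e)/(p-\tilde p)$ is exactly the probability that a connection off $e$ is lost. The next lemma extends this from an edge to a cube.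

\begin{lemma}\label{lem:lost}
For each $m\ge2$ there is $c_m>0$ such that for every cube $K\subset\mathbb H$ with $m^d$ vertices and all $a,b\in K$,
\[
P(a\leftrightarrow b\text{ in }\omega,\ a\not\leftrightarrow b\text{ in }\omega')=\phi(a\leftrightarrow b)-\phi'(a\leftrightarrow b)\le c_m^{-1}\sum_{e\in E(K)}\gamma(e).
\]
\end{lemma}

\begin{proof}
The equality holds because $\omega'\le\omega$. For the inequality, let $\Pi,\Pi'$ be partitions of $K$ with $\Pi$ strictly coarser than $\Pi'$. Then $\phi_K^{\Pi'}\preceq\phi_K^\Pi$ by (F1). The density of $\phi_K^\Pi$ with respect to $\phi_K^{\Pi'}$ is proportional to $r^{k_\Pi-k_{\Pi'}}$, which is less than $1$ when all edges are closed and equals $1$ when all are open, since $K$ is connected. So the measures differ, and by (F6)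
\[
\Delta(\Pi,\Pi'):=\sum_{e\in E(K)}\big[\phi_K^\Pi(\omega_e)-\phi_K^{\Pi'}(\omega_e)\big]>0 .
\]
Let $c_m$ be the minimum of $\Delta$ over the finitely many such pairs. It does not depend on the position of $K$.

Take $n$ with $K\subset\Lambda_n$, let $\phi_n=\phi_{\Lambda_n}$ and $\phi'_n=\phi_{\Lambda_n\cap\mathbb H}$, and let $P_n$ be a coupling of $\omega_n'\sim\phi_n'$ and $\omega_n\sim\phi_n$ with $\omega_n'\le\omega_n$. Let $\Pi$ and $\Pi'$ be the random partitions of $K$ given by the connections off $E(K)$ in $\omega_n$ and in $\omega_n'$. Then $\Pi$ is coarser than or equal to $\Pi'$. By (F2), applied to each marginal separately, $\phi_n(\omega_e)=E_n\phi^\Pi_K(\omega_e)$ and $\phi_n'(\omega_e)=E_n\phi^{\Pi'}_K(\omega_e)$ for $e\in E(K)$. Hence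
\[
c_m\,P_n(\Pi\ne\Pi')\le E_n\Delta(\Pi,\Pi')=\sum_{e\in E(K)}\big[\phi_n(\omega_e)-\phi_n'(\omega_e)\big].
\]
Let $\chi(\Pi)\in[0,1]$ be the $\phi_K^\Pi$-probability that $a$ and $b$ are connected when the blocks of $\Pi$ are identified. By (F2) again, $\phi_n(a\leftrightarrow b)-\phi_n'(a\leftrightarrow b)=E_n[\chi(\Pi)-\chi(\Pi')]\le P_n(\Pi\ne\Pi')$. Let $n\to\infty$. The connection probabilities converge by Lemma~\ref{lem:limit}, and $\phi_n(\omega_e)-\phi_n'(\omega_e)\to\phi^0(\omega_e)-\phi'(\omega_e)=\gamma(e)$ because $\phi^0=\phi^1$.
\end{proof}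

\subsection{Three statistics of a box}

We turn to the bulk measure $\phi$ and look for a criterion that guarantees one dense cluster in a box. Let $v,\ell,\rho$ be positive integers with $v$ dividing $\ell$. An \emph{$\ell$-box} is a box $B\subset\mathbb Z^d$ with side lengths in $\{\ell,2\ell\}$, divided into $n_B=|B|/v^d$ cubes $u$ of side $v$. For a cluster $C$ of $\omega$ put $m_B(C)=|C\cap B|/|B|$ and $m_u(C)=|C\cap u|/v^d$, so that $m_B(C)$ is the average of the $m_u(C)$. Define
\begin{align*}
X_B&=\frac1{n_B}\sum_{u\subset B}\sum_Cm_u(C)^2=\frac1{n_B}\sum_{u\subset B}v^{-2d}\sum_{x,y\in u}\mathbf 1\{x\leftrightarrow y\},\\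
\Theta_B&=\frac1{|B|}\,\big|\{x\in B:\ x\leftrightarrow x+\partial\Lambda_\rho\}\big|,\\
D_B&=\kappa\Big[X_B-\sum_Cm_B(C)^2\Big]=\frac\kappa{n_B}\sum_{u\subset B}\sum_C\big(m_u(C)-m_B(C)\big)^2 .
\end{align*}
If one cluster has density $\theta$ in every $v$-cube and the other clusters are negligible, then $X_B\approx\theta^2$, $\Theta_B\approx\theta$ and $D_B\approx0$. If instead two different clusters have density $\theta$ in the two halves of $B$, then $X_B$ and $\Theta_B$ are unchanged but $\sum_Cm_B(C)^2\approx\theta^2/2$, so $D_B\approx\kappa\theta^2/2$. Thus $D_B$ is the statistic that detects competing clusters.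

The functions $X_B$ and $\Theta_B$ are increasing, and Lemma~\ref{lem:product} will control them simultaneously in many boxes. The function $D_B$ is a difference of increasing functions, and needs another tool. Since $r$ is an integer, we can color the clusters. Let $\hat\sigma_x=\mathbf e_{\sigma(x)}-\frac1r(1,\dots,1)\in\mathbb R^r$, where $\mathbf e_1,\dots,\mathbf e_r$ is the standard basis of $\mathbb R^r$. A uniform color gives $\hat\sigma_x$ mean zero, and $|\hat\sigma_x|^2=\kappa$. So in the Edwards--Sokal coupling $E[\hat\sigma_x\cdot\hat\sigma_y\mid\omega]=\kappa\mathbf 1\{x\leftrightarrow y\}$. Let $M_u$ and $M_B$ be the averages of $\hat\sigma$ over $u$ and $B$. Then $E[|M_u|^2\mid\omega]=\kappa\sum_Cm_u(C)^2$, likewise for $B$, and $M_B$ is the average of the $M_u$. Therefore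
\begin{equation}\label{eq:Dspin}
D_B=E\Big[\frac1{n_B}\sum_{u\subset B}|M_u-M_B|^2\ \Big|\ \omega\Big].
\end{equation}
So $D_B$ measures the spatial fluctuations of the block magnetization, and these are bounded by those of a Gaussian free field.

\subsection{Gaussian domination}

For a finite connected graph $G$ and $h,h':G\to\mathbb R^r$ let $(h,h')=\sum_xh_x\cdot h'_x$. The Laplacian is defined by $(h,-\Delta_Gh')=\sum_{xy}(h_x-h_y)\cdot(h'_x-h'_y)$, the sum running over edges. Its kernel consists of the constants. Let $(-\Delta_G)^+$ be its pseudo-inverse, which vanishes on constants and inverts $-\Delta_G$ on functions with sum zero. For $g$ with $\sum_xg_x=0$ put $\mathcal E_G(g)=(g,(-\Delta_G)^+g)$. With $h^*=(-\Delta_G)^+g$ we have $2(g,h)-(h,-\Delta_Gh)=\mathcal E_G(g)-(h-h^*,-\Delta_G(h-h^*))$, so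
\[
\mathcal E_G(g)=\max_h\Big[2(g,h)-\sum_{xy}|h_x-h_y|^2\Big].
\]
Suppose that $g$ vanishes off disjoint connected subgraphs $B$, $B\in\mathcal F$, and sums to zero on each. Dropping the edges that are not inside some $B$ can only increase the bracket, and the maximum then splits. This gives the following consequence of Thomson's principle:
\begin{equation}\label{eq:thomson}
\mathcal E_G(g)\le\sum_{B\in\mathcal F}\mathcal E_B(g|_B).
\end{equation}

Let $\mathbb T_N=(\mathbb Z/N\mathbb Z)^d$ with $N\ge4$ even, and let $E_N$ denote expectation for the $r$-state Potts model on $\mathbb T_N$ in its Edwards--Sokal coupling with $\phi_{\mathbb T_N}$. Since $|\hat\sigma_x-\hat\sigma_y|^2=2\cdot\mathbf 1\{\sigma(x)\ne\sigma(y)\}$, the Potts weight is $\exp(-\beta\sum_{xy}|\hat\sigma_x-\hat\sigma_y|^2)$. If the spins ranged over $\mathbb R^r$ with Lebesgue measure, modulo constants, the inequality below would be an equality.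

\begin{lemma}[Fr\"ohlich--Simon--Spencer]\label{lem:FSS}
If $g:\mathbb T_N\to\mathbb R^r$ and $\sum_xg_x=0$, then $E_N\,e^{(\hat\sigma,g)}\le e^{\mathcal E_{\mathbb T_N}(g)/(4\beta)}$.
\end{lemma}

\begin{proof}
For $h:\mathbb T_N\to\mathbb R^r$ let $Z(h)=\sum_\sigma\exp(-\beta\sum_{xy}|\hat\sigma_x+h_x-\hat\sigma_y-h_y|^2)$. We show that $Z(h)\le Z(0)$.

\emph{Reflections.} Let $\vartheta$ map the coordinate $x_i$ to $c-x_i$, with $c$ odd, and fix the other coordinates. As $N$ is even, $\vartheta$ is the reflection in the planes $x_i=c/2$ and $x_i=c/2+N/2$, both of which bisect edges. They split the torus into halves $\mathbb T^-$ and $\mathbb T^+=\vartheta\mathbb T^-$, and the edges between the halves are the pairs $\{y,\vartheta y\}$ with $y$ in the set $\mathcal Y\subset\mathbb T^-$ of sites adjacent to one of the planes; since $N\ge4$, each $y\in\mathcal Y$ lies on exactly one such edge. Write $e^{-\beta|w|^2}=\int e^{\mathrm i\xi\cdot w}\nu(d\xi)$, where $\nu$ is the centered Gaussian measure on $\mathbb R^r$ with covariance $2\beta I$. For $h:\mathbb T^-\to\mathbb R^r$ and $\xi=(\xi_y)_{y\in\mathcal Y}$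 let
\[
a_\xi(h)=\sum_{\sigma\text{ on }\mathbb T^-}\exp\Big(-\beta\sum_{xy\in E(\mathbb T^-)}|\hat\sigma_x+h_x-\hat\sigma_y-h_y|^2\Big)\prod_{y\in\mathcal Y}e^{\mathrm i\xi_y\cdot(\hat\sigma_y+h_y)} .
\]
Insert the Fourier representation for each crossing edge, with $w=\hat\sigma_y+h_y-\hat\sigma_{\vartheta y}-h_{\vartheta y}$. The sum over $\sigma$ then factorizes over the two halves, and transporting the sum on $\mathbb T^+$ to $\mathbb T^-$ by $\vartheta$ gives
\[
Z(h)=\int a_\xi(h|_{\mathbb T^-})\,\overline{a_\xi(h\circ\vartheta|_{\mathbb T^-})}\,\prod_{y\in\mathcal Y}\nu(d\xi_y).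
\]
Let $h^\pm$ agree with $h$ on $\mathbb T^\pm$ and be invariant under $\vartheta$. The same formula gives $Z(h^-)=\int|a_\xi(h|_{\mathbb T^-})|^2$ and $Z(h^+)=\int|a_\xi(h\circ\vartheta|_{\mathbb T^-})|^2$, so $Z(h)^2\le Z(h^-)Z(h^+)$ by the Cauchy--Schwarz inequality.

\emph{Maximizers.} The function $Z$ is continuous, positive and invariant under adding constants to $h$, and it tends to $0$ when $\max_{xy}|h_x-h_y|\to\infty$ because the spins are bounded. So it has a maximizer. Choose one for which the number $b(h)$ of edges with $h_x\ne h_y$ is minimal. If $b(h)>0$, take $\vartheta$ with a plane that bisects such an edge. From $Z(h)^2\le Z(h^-)Z(h^+)$, both $h^-$ and $h^+$ are maximizers. They take equal values at the ends of each crossing edge, and each noncrossing edge counted in $b(h)$ is counted twice in $b(h^-)+b(h^+)$. So $b(h^-)+b(h^+)\le2(b(h)-1)$, and one of $h^\pm$ contradicts minimality. Hence $b(h)=0$, the maximizer is constant, and $Z(h)\le Z(0)$ for all $h$.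

\emph{Conclusion.} Expanding the square, $Z(h)\le Z(0)$ reads $E_N\exp(-2\beta(\hat\sigma,-\Delta h))\le\exp(\beta(h,-\Delta h))$. For $h=-(2\beta)^{-1}(-\Delta)^+g$ we have $-2\beta(\hat\sigma,-\Delta h)=(\hat\sigma,g)$ and $\beta(h,-\Delta h)=\mathcal E_{\mathbb T_N}(g)/(4\beta)$.
\end{proof}

Lemma~\ref{lem:FSS} bounds exponential moments of linear functions of $\hat\sigma$, whereas \eqref{eq:Dspin} is quadratic. Averaging over a Gaussian choice of $g$ converts one into the other, and \eqref{eq:thomson} decouples the boxes. We first need two spectral bounds. For an $\ell$-box $B$ let $\mathsf A_B$ be the positive semidefinite $n_B\times n_B$ matrix with entries $v^{-2d}(\mathbf 1_u,(-\Delta_B)^+\mathbf 1_{u'})$, $u,u'\subset B$.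

\begin{lemma}\label{lem:spectral}
Let $d\ge3$ and $C_d=1+d\,2^{2d-1}$. Then $\|\mathsf A_B\|\le v^{-d}\ell^2$ and $\operatorname{tr}\mathsf A_B\le C_d\,n_B\,v^{2-d}$.
\end{lemma}

\begin{proof}
On the path $\{1,\dots,L\}$ the functions $\cos(\pi k(x-\frac12)/L)$, $0\le k<L$, are orthogonal eigenvectors of $-\Delta$ with eigenvalues $4\sin^2(\pi k/2L)\ge4k^2/L^2$, and after normalization their squares are at most $2/L$. If $B$ has sides $L_1,\dots,L_d\le2\ell$, products of these functions form an orthonormal eigenbasis $\psi_{\mathbf k}$ of $-\Delta_B$, indexed by $\mathbf k$ with $0\le k_i<L_i$, with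
\[
\lambda_{\mathbf k}\ge4\sum_ik_i^2/L_i^2\ge|\mathbf k|^2/\ell^2,\qquad\psi_{\mathbf k}^2\le2^d/|B|\le2^d\ell^{-d}.
\]
In particular $\|(-\Delta_B)^+\|\le\ell^2$. For $G\in\mathbb R^{n_B}$ the function $\sum_uG_u\mathbf 1_u$ has squared norm $v^d|G|^2$, so $G^T\mathsf A_BG\le v^{-2d}\ell^2v^d|G|^2$. For the trace, write $(\mathbf 1_u,(-\Delta_B)^+\mathbf 1_u)=\sum_{\mathbf k\ne0}(\mathbf 1_u,\psi_{\mathbf k})^2/\lambda_{\mathbf k}$. The modes with $|\mathbf k|>\ell/v$ have $\lambda_{\mathbf k}\ge v^{-2}$ and contribute at most $v^2|\mathbf 1_u|^2=v^{d+2}$. For the others use $(\mathbf 1_u,\psi_{\mathbf k})^2\le v^{2d}2^d\ell^{-d}$. At most $d(n+1)^{d-1}\le d\,2^{d-1}n^{d-1}$ vectors $\mathbf k\ge0$ have $|\mathbf k|_\infty=n\ge1$, so for $d\ge3$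
\[
\sum_{1\le|\mathbf k|\le\ell/v}|\mathbf k|^{-2}\le d\,2^{d-1}\sum_{n=1}^{\ell/v}n^{d-3}\le d\,2^{d-1}(\ell/v)^{d-2}.
\]
These modes contribute at most $v^{2d}2^d\ell^{2-d}\cdot d\,2^{d-1}(\ell/v)^{d-2}=d\,2^{2d-1}v^{d+2}$. Multiply by $v^{-2d}$ and sum over $u$.
\end{proof}

\begin{lemma}\label{lem:D}
Let $d\ge3$ and $\alpha>0$, and suppose $rC_dv^{2-d}/\beta\le\alpha/2$. For every finite family $\mathcal F$ of disjoint $\ell$-boxes in $\mathbb Z^d$,
\[
\phi(D_B\ge\alpha\text{ for all }B\in\mathcal F)\le\exp\big(-\tfrac14\beta\alpha\,\ell^{d-2}|\mathcal F|\big).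
\]
\end{lemma}

The hypothesis $d\ge3$ is used twice: it makes $v^{2-d}$ small, so that the assumption can be met, and it makes $\ell^{d-2}$ large. For $d=2$ the sum of $|\mathbf k|^{-2}$ above grows like $\log(\ell/v)$ and the exponent does not grow with $\ell$.

\begin{proof}
\emph{On the torus.} For $N>2M+1$ we identify $\Lambda_M$ with an induced subgraph of $\mathbb T_N$. Let $\mathcal K=\bigcup_{B\in\mathcal F}B\subset\Lambda_{M-1}$. Let $t=\frac12\beta v^d\ell^{-2}$, and let $G_u$, one for each $v$-cube $u\subset\mathcal K$, be independent standard Gaussian vectors in $\mathbb R^r$, with expectation $E_G$. We use $e^{t|w|^2}=E_G\,e^{\sqrt{2t}\,G_u\cdot w}$. With $\bar G_B$ the average of the $G_u$ over $u\subset B$,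
\[
\sum_{u\subset B}G_u\cdot(M_u-M_B)=\sum_{u\subset B}(G_u-\bar G_B)\cdot M_u=\sum_{x\in B}g_x\cdot\hat\sigma_x,\qquad g_x=v^{-d}(G_u-\bar G_B)\ \text{ for }x\in u\subset B .
\]
Put $g=0$ off $\mathcal K$. It sums to zero on each box, so Lemma~\ref{lem:FSS} and \eqref{eq:thomson} give
\[
E_N\exp\Big(t\sum_{B\in\mathcal F}\sum_{u\subset B}|M_u-M_B|^2\Big)=E_GE_N\,e^{\sqrt{2t}(\hat\sigma,g)}\le\prod_{B\in\mathcal F}E_G\exp\Big(\frac t{2\beta}\mathcal E_B(g|_B)\Big).
\]
The $a$-th component of $g|_B$ is $v^{-d}\sum_uG_u^a\mathbf 1_u$ minus a constant, and $(-\Delta_B)^+$ vanishes on constants. So $\mathcal E_B(g|_B)=\sum_{a=1}^r(G^a)^T\mathsf A_BG^a$, where the $G^a=(G^a_u)_{u\subset B}$ are independent standard Gaussian vectors in $\mathbb R^{n_B}$. The choice of $t$ gives $\frac t\beta\|\mathsf A_B\|\le\frac12$. On $[0,\frac12]$ we have $-\frac12\log(1-x)\le x$, by convexity and the values at the endpoints. Hence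
\[
E_G\exp\Big(\frac t{2\beta}(G^a)^T\mathsf A_BG^a\Big)=\det\Big(I-\frac t\beta\mathsf A_B\Big)^{-1/2}\le\exp\Big(\frac t\beta\operatorname{tr}\mathsf A_B\Big).
\]
By \eqref{eq:Dspin}, Jensen's inequality given $\omega$, Lemma~\ref{lem:spectral} and the hypothesis,
\[
E_N\exp\Big(t\sum_Bn_BD_B\Big)\le\exp\Big(t\sum_Bn_B\,rC_dv^{2-d}/\beta\Big)\le\exp\Big(\frac{t\alpha}2\sum_Bn_B\Big).
\]
By Markov's inequality, all $D_B$ are at least $\alpha$ with probability at most $\exp(-\frac{t\alpha}2\sum_Bn_B)$ under $\phi_{\mathbb T_N}$. Since $tn_B\ge t(\ell/v)^d=\frac12\beta\ell^{d-2}$, this is the claimed bound.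

\emph{From the torus to $\mathbb Z^d$.} By Lemma~\ref{lem:product}, on $E(\Lambda_{M'})$ the measure $\phi_{\mathbb T_N}$ lies between $\phi_{\Lambda_{M'}}$ and $\phi^1_{\Lambda_{M'}}$ for large $N$, and both converge to $\phi=\phi^0=\phi^1$ as $M'\to\infty$. So $\phi_{\mathbb T_N}\to\phi$ on increasing local events, and by inclusion--exclusion on all local events. The event $\mathcal D=\{D_B\ge\alpha\ \forall B\}$ is not local. It is determined by the partition of $\mathcal K$ into clusters. Let $\mathcal D_M$ be the same event for the partition given by connections inside $\Lambda_M$, and let $\mathcal M_M$ be the local event that two points of $\mathcal K$ are each connected to $\partial\Lambda_M$ in $\Lambda_M$ but not to each other in $\Lambda_M$. Two points of $\mathcal K$ that are connected, but not inside $\Lambda_M$, are both connected to $\partial\Lambda_M$ in $\Lambda_M$. So off $\mathcal M_M$ the two partitions agree, on $\mathbb T_N$ and on $\mathbb Z^d$, and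
\[
\phi(\mathcal D)\le\phi(\mathcal D_M)+\phi(\mathcal M_M)=\lim_N\phi_{\mathbb T_N}(\mathcal D_M)+\phi(\mathcal M_M)\le\limsup_N\phi_{\mathbb T_N}(\mathcal D)+2\phi(\mathcal M_M).
\]
If $\mathcal M_M$ occurs for infinitely many $M$, it does so with the same pair of points for infinitely many $M$, and these points lie in distinct infinite clusters. By (F5), $\limsup_M\phi(\mathcal M_M)\le\phi(\mathcal M_M\text{ infinitely often})=0$.
\end{proof}

\subsection{Regular cells}

Let $\epsilon=\frac1{100}$. Fix $v$ with $rC_dv^{2-d}/\beta\le\epsilon\kappa\theta^2/2$. Since $\phi(0\leftrightarrow\partial\Lambda_\rho)\downarrow\theta$, we can fix $\rho$ with $\phi(0\leftrightarrow\partial\Lambda_\rho)\le(1+\epsilon/4)\theta$. An intermediate scale $R$, a multiple of $v$, is fixed in the proof of Lemma~\ref{lem:peierls}, and $\ell$ is a large multiple of $R$. The \emph{cells} are the cubes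
\[
Q_y=\ell(y_1e_1+y_2e_d)+\{1,\dots,\ell\}^d,\qquad y=(y_1,y_2)\in\mathbb Z^2,
\]
and $Q_y,Q_{y'}$ are \emph{adjacent} if $y,y'$ are neighbors in $\mathbb Z^2$. A cell $Q$ is \emph{irregular} if, for the configuration $\omega$, one of the following holds, and \emph{regular} otherwise:
\begin{enumerate}
\item[(a)] $X_Q<(1-\epsilon)\theta^2$;
\item[(b)] $\Theta_Q>(1+\epsilon)\theta$;
\item[(c)] $D_Q\ge\epsilon\kappa\theta^2$;
\item[(d)] $D_{Q\cup Q'}\ge\epsilon\kappa\theta^2$ for one of the four cells $Q'$ adjacent to $Q$.
\end{enumerate}
Condition (a) is controlled from below by free measures and (b) from above by wired measures. They involve the same $\theta$ only because $\phi^0=\phi^1$.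

\begin{lemma}\label{lem:peierls}
There is $R$ such that for every $z\in(0,1)$ and every sufficiently large multiple $\ell$ of $R$,
\[
\phi(\text{all cells of }\mathcal S\text{ are irregular})\le z^{|\mathcal S|}\qquad\text{for all finite nonempty sets }\mathcal S\text{ of cells}.
\]
\end{lemma}

\begin{proof}
Divide each cell into $(\ell/R)^d$ cubes $K$ of side $R$; each $v$-cube lies in one of them. Let $w=\lfloor\sqrt R\rfloor$ and take $R$ so large that $w\ge\max(v,\rho)$. Call $x\in K$ \emph{deep} if $x+\Lambda_w\subset K$. The fraction of points of $K$ that are not deep is at most $2dw/R$, which tends to $0$ as $R\to\infty$. We use Chebyshev's inequality in this form: an average of $n$ i.i.d.\ variables with values in $[0,1]$ deviates from its mean by $\lambda$ or more with probability at most $1/(n\lambda^2)$. Let $\mathcal S'$ be a finite set of cells.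

(a) Let $X'_K$ be the average over the $v$-cubes $u\subset K$ of $v^{-2d}\sum_{x,y\in u}\mathbf 1\{x\leftrightarrow y\text{ in }K\}$. It is increasing, depends on $E(K)$, takes values in $[0,1]$, and $X_Q$ is at least the average of the $X'_K$, $K\subset Q$. If $x$ is deep and $y$ is in the same $v$-cube, then $y\in x+\Lambda_w\subset K$ and $\phi_K(x\leftrightarrow y)\ge\phi_{\Lambda_w}(0\leftrightarrow y-x)$. So
\[
\phi_K(X'_K)\ge\Big(1-\frac{2dw}R\Big)\min_{|y|_\infty<v}\phi_{\Lambda_w}(0\leftrightarrow y).
\]
By Lemma~\ref{lem:limit} the minimum converges to $\min_y\phi(0\leftrightarrow y)$ as $R\to\infty$, and by (F5) and FKG $\phi(0\leftrightarrow y)\ge\phi(0\leftrightarrow\infty,\,y\leftrightarrow\infty)\ge\theta^2$. Take $R$ so large that $\phi_K(X_K')\ge(1-\epsilon/2)\theta^2$. If (a) holds for all $Q\in\mathcal S'$, then for each such $Q$ the average of the $X_K'$ is below $(1-\epsilon)\theta^2$. This is a decreasing event, so by Lemma~\ref{lem:product}, applied to all $R$-cubes in cells of $\mathcal S'$, its probability is at most its probability under $\prod_K\phi_K$, which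 is at most $[(R/\ell)^d(\epsilon\theta^2/2)^{-2}]^{|\mathcal S'|}$.

(b) The event $\{x\leftrightarrow x+\partial\Lambda_\rho\}$ depends only on $E(x+\Lambda_\rho)$. Let $\Theta'_K$ be the fraction of $x\in K$ that are deep and satisfy it. Then $\Theta_K'$ is increasing and depends on $E(K)$, and $\Theta_Q$ is at most $2dw/R$ plus the average of the $\Theta'_K$, $K\subset Q$. By (F2), $\phi^1_K(\Theta'_K)\le\phi^1_{\Lambda_w}(0\leftrightarrow\partial\Lambda_\rho)$, which tends to $\phi(0\leftrightarrow\partial\Lambda_\rho)\le(1+\epsilon/4)\theta$. Take $R$ so large that also $\phi^1_K(\Theta_K')+2dw/R\le(1+\epsilon/2)\theta$, and fix it. If (b) holds for $Q$, the average of the $\Theta'_K$ exceeds $\phi_K^1(\Theta'_K)+\epsilon\theta/2$. By Lemma~\ref{lem:product} with $\prod_K\phi^1_K$, (b) holds for all $Q\in\mathcal S'$ with probability at most $[(R/\ell)^d(\epsilon\theta/2)^{-2}]^{|\mathcal S'|}$.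

(c), (d) Let $\alpha=\epsilon\kappa\theta^2$ and $\lambda_\ell=\exp(-\frac14\beta\alpha\ell^{d-2})$. By Lemma~\ref{lem:D}, (c) holds for all $Q\in\mathcal S'$ with probability at most $\lambda_\ell^{|\mathcal S'|}$. For (d) fix one of the four directions and let $Q'$ be the neighbor of $Q$ in that direction. At least half of the cells of $\mathcal S'$ have indices $y$ whose coordinate along that direction has the same parity, and for these the $\ell$-boxes $Q\cup Q'$ are disjoint. So (d) holds in this direction for all $Q\in\mathcal S'$ with probability at most $\lambda_\ell^{|\mathcal S'|/2}$.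

There are seven types of irregularity: (a), (b), (c), and (d) in each direction. We have found $\epsilon_\ell\in(0,1)$, for large $\ell$, with $\epsilon_\ell\to0$, such that for each type all cells of $\mathcal S'$ are irregular of that type with probability at most $\epsilon_\ell^{|\mathcal S'|/2}$. If all cells of $\mathcal S$ are irregular, a subset of at least $|\mathcal S|/7$ cells has a common type. Summing over the type and the subset gives the bound $7\cdot2^{|\mathcal S|}\epsilon_\ell^{|\mathcal S|/14}\le(14\,\epsilon_\ell^{1/14})^{|\mathcal S|}$.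
\end{proof}

\begin{lemma}\label{lem:dense}
Suppose $(2\rho+1)^d\le\epsilon\theta^2\ell^d$. If $Q$ is regular, there is a unique cluster $C_Q$ of $\omega$ with $m_Q(C_Q)\ge(1-4\epsilon)\theta$. If adjacent cells $Q,Q'$ are both regular, then $C_Q=C_{Q'}$.
\end{lemma}

\begin{proof}
Call a cluster $C$ \emph{large} if $|C|>(2\rho+1)^d$ and \emph{small} otherwise. A large cluster does not fit into $x+\Lambda_\rho$, so each of its points $x$ is connected to $x+\partial\Lambda_\rho$. Hence $\sum_{C\text{ large}}m_B(C)\le\Theta_B$ for every $\ell$-box $B$. A cluster with $m_Q(C)\ge\theta/2$ has at least $\theta\ell^d/2>\epsilon\theta^2\ell^d$ points and is large.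

Let $B=Q$ with $Q$ regular, or $B=Q\cup Q'$ with both cells regular. As $X_B$ and $\Theta_B$ are averages over the cells of $B$, we have $X_B\ge(1-\epsilon)\theta^2$ and $\Theta_B\le(1+\epsilon)\theta$; also $D_B<\epsilon\kappa\theta^2$. So $\sum_Cm_B(C)^2=X_B-D_B/\kappa\ge(1-2\epsilon)\theta^2$. Small clusters have $m_B(C)\le(2\rho+1)^d\ell^{-d}\le\epsilon\theta^2$, and $\sum_Cm_B(C)=1$, so they contribute at most $\epsilon\theta^2$ to this sum. Therefore
\[
(1-3\epsilon)\theta^2\le\sum_{C\text{ large}}m_B(C)^2\le(1+\epsilon)\theta\max_{C\text{ large}}m_B(C).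
\]
Since $(1-4\epsilon)(1+\epsilon)\le1-3\epsilon$, there is a large cluster $C_B$ with $m_B(C_B)\ge(1-4\epsilon)\theta$. For $B=Q$ this gives existence.

In a regular cell $Q$, two distinct clusters cannot have $m_Q\ge(1-9\epsilon)\theta$ and $m_Q\ge(1-4\epsilon)\theta$ respectively: both would be large, and the sum of their densities would be at least $(2-13\epsilon)\theta>(1+\epsilon)\theta\ge\Theta_Q$, because $14\epsilon<1$. This gives uniqueness. For $B=Q\cup Q'$ we have $m_{Q'}(C_B)\le\Theta_{Q'}\le(1+\epsilon)\theta$, so
\[
m_Q(C_B)=2m_B(C_B)-m_{Q'}(C_B)\ge2(1-4\epsilon)\theta-(1+\epsilon)\theta=(1-9\epsilon)\theta .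
\]
Hence $C_B=C_Q$, and exchanging $Q$ and $Q'$ gives $C_B=C_{Q'}$.
\end{proof}

\subsection{Crossings by good cells}

\begin{proof}[Proof of Theorem~\ref{thm:half} for $d\ge3$]
Fix $\ell$ such that Lemma~\ref{lem:dense} applies and Lemma~\ref{lem:peierls} holds with $z=2^{-10}$. For $y\in\mathbb Z^2$ with $y_2=j\ge1$ let
\[
\widehat Q_y=\ell(y_1e_1+y_2e_d)+\{1-\ell,\dots,2\ell\}^d .
\]
This cube of side $3\ell$ contains $Q_y$ and the cells adjacent to it. Its lowest height is $\ell(j-1)+1\ge j$, so $\widehat Q_y\subset\mathbb H$. Call $Q_y$ \emph{damaged} if there are $a,b\in\widehat Q_y$ with $a\leftrightarrow b$ in $\omega$ and $a\not\leftrightarrow b$ in $\omega'$. Each edge of $\widehat Q_y$ has the form $\{x,x+e_i\}$ with $x\in\widehat Q_y$, and $\bar\gamma$ is nonincreasing, so $\sum_{e\in E(\widehat Q_y)}\gamma(e)\le(3\ell)^d\bar\gamma(j)$. Lemma~\ref{lem:lost} and a union bound over the $(3\ell)^{2d}$ pairs $a,b$ give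
\[
P(Q_y\text{ is damaged})\le C\,\bar\gamma(j),\qquad C=(3\ell)^{3d}c_{3\ell}^{-1}.
\]
Call a cell \emph{good} if it is regular and not damaged. We identify cells with their indices in $\mathbb Z^2$, and we let $J_k=[0,2^{k+2}]\times[2^k,2^{k+2}]\supset H_k\cup V_k$ for $k\ge1$.

\emph{Few damaged cells.} Let $\mathcal U_k$ be the event that at least $2^{k-1}$ cells of $J_k$ are damaged. Each row of $J_k$ has $2^{k+2}+1$ cells, so by Markov's inequality
\[
P(\mathcal U_k)\le2^{1-k}(2^{k+2}+1)\,C\sum_{j=2^k}^{2^{k+2}}\bar\gamma(j)\le9\,C\sum_{j=2^k}^{2^{k+2}}\bar\gamma(j).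
\]
Each $j$ lies in at most three of the ranges $[2^k,2^{k+2}]$, so $\sum_kP(\mathcal U_k)<\infty$ by Lemma~\ref{lem:sum}.

\emph{A Peierls bound.} A $*$-path is a sequence of sites of $\mathbb Z^2$ in which consecutive sites are at $\ell^\infty$-distance $1$. We recall planar duality for sites: if the sites of a rectangle are declared good or not good and there is no left--right nearest-neighbor path of good sites, then there is a bottom--top self-avoiding $*$-path of sites that are not good; the same holds with the axes exchanged. Let $\mathcal X_k$ be the event that $H_k$ has a left--right crossing and $V_k$ a bottom--top crossing by good cells. The short sides of $H_k$ and $V_k$ contain $2^k+1$ sites. So if $\mathcal X_k$ fails, $J_k$ contains a self-avoiding $*$-path of $L\ge2^k$ cells that are not good. If $\mathcal U_k$ also fails, at least $L-2^{k-1}\ge L/2$ of them are irregular. There are at most $|J_k|\,8^L$ such paths with $L$ cells and $2^L$ subsets of each, so by Lemma~\ref{lem:peierls}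
\[
P(\mathcal X_k^c\cap\mathcal U_k^c)\le\sum_{L\ge2^k}|J_k|\,8^L2^Lz^{L/2}=|J_k|\sum_{L\ge2^k}2^{-L}\le(2^{k+2}+1)^2\,2^{1-2^k},
\]
which is summable in $k$. No independence between irregular and damaged cells is needed. Thus $\sum_kP(\mathcal X_k^c)<\infty$, and for large $k_0$ the event $\bigcap_{k\ge k_0}\mathcal X_k$ has positive probability. On it, Lemma~\ref{lem:ladder} provides an infinite nearest-neighbor connected set $\mathcal P$ of good cells with $y_2\ge1$.

\emph{The infinite cluster of $\omega'$.} By Lemma~\ref{lem:dense} all $Q\in\mathcal P$ have the same cluster $C_Q=:C_*$ of $\omega$, and $C_*\cap Q\ne\emptyset$. Let $Q=Q_y$ and $Q'$ be adjacent cells of $\mathcal P$. Any two points of $C_*\cap(Q\cup Q')$ are connected in $\omega$ and lie in $\widehat Q_y$, so they are connected in $\omega'$ because $Q$ is not damaged. As $\mathcal P$ is connected, $\bigcup_{Q\in\mathcal P}(C_*\cap Q)$ lies in one cluster of $\omega'$. This cluster meets infinitely many disjoint cells, so it is infinite. Lemma~\ref{lem:anchor} gives $\phi'(e_d\leftrightarrow\infty)>0$.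
\end{proof}

Together with Section~\ref{sec:planar} this proves Theorem~\ref{thm:half} for all $d\ge2$, and by Section~\ref{sec:reduction} it proves Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{BDC} Beffara and Duminil-Copin, Probab. Theory Related Fields 153, 2012.

\bibitem{DRT} Duminil-Copin, Raoufi and Tassion, Ann. of Math. 189, 2019.

\bibitem{Grimmett} Grimmett, \emph{The Random-Cluster Model}, 2006.

\bibitem{Fuzzy} \emph{Is the fuzzy Potts model Gibbsian?}, \texttt{http://www.math.chalmers.se/Math/Research/Preprints/2002/53.pdf}.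

\end{thebibliography}
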